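# Invariable generation of finite groups with $d$-generated Sylow subgroups

All groups are finite unless we say otherwise. We write $x^y=y^{-1}xy$ and $[x,y]=x^{-1}x^y$, modules are left modules, and $L\trianglelefteq G$ means that $L$ is normal in $G$.

## 1. Invariable generation, Sylow generators, Fitting height, derivations

**Definition 1.1 (invariable generation).** Following Kantor, Lubotzky and Shalev, a subset $S$ of a group $G$ *invariably generates* $G$ if $G=\langle s^{g(s)}\mid s\in S\rangle$ for every choice of elements $g(s)\in G$, $s\in S$. For a finite group $G$, $d_I(G)$ is the least cardinality of an invariable generating set of $G$.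

Such a set exists: a set of representatives of the conjugacy classes works. Indeed, if $H<G$ is proper, the conjugates of $H$ cover at most $|G:H|(|H|-1)+1<|G|$ elements, so $H$ misses some class.

**Example.** In $S_3$ the transpositions $(12),(13)$ generate, but not invariably, since $(13)$ can be replaced by its conjugate $(12)$. The set $\{(12),(123)\}$ invariably generates $S_3$: any subgroup containing a transposition and a $3$-cycle has order divisible by $6$. A single element that invariably generates $G$ generates $G$, so $d_I(S_3)=2$. In $S_4$ a $4$-cycle and a $3$-cycle invariably generate: a subgroup containing both has order $12$ or $24$, and the only subgroup of order $12$ is $A_4$, which contains no $4$-cycle.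

If $S$ invariably generates $G$, its image invariably generates every quotient of $G$.

**Definition 1.2 ($d$-generated Sylows, rank).** We say that $G$ *has $d$-generated Sylows* if every Sylow subgroup of $G$ can be generated by $d$ elements. We say that $G$ *has rank $d$* if every subgroup of $G$ can be generated by $d$ elements.

If $P$ is a $p$-group and $d(P)$ its minimal number of generators, then by the Burnside basis theorem $d(P)=\dim_{\mathbb F_p}P/\Phi(P)=\dim_{\mathbb F_p}\operatorname{Hom}(P,\mathbb F_p)$. The Sylow subgroups of $G/L$ are the groups $PL/L$, so having $d$-generated Sylows passes to quotients. It does not pass to subgroups.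

**Example.** $S_4$ has $2$-generated Sylows, namely dihedral of order $8$ and cyclic of order $3$. For a prime $s$ and $n$ a power of $s$, the $s$-group $C_s\wr C_n$ (regular wreath product) is generated by two elements, one from a factor of the base and one generating the top. Its base group is $C_s^n$, which needs $n$ generators. So the first property in Definition 1.2 is much weaker than the second.

**Definition 1.3 (Fitting height).** Let $X$ be soluble. Put $X^0=X$ and $X^{j+1}=\gamma_\infty(X^j)$, where $\gamma_\infty(L)=\bigcap_i\gamma_i(L)$ is the nilpotent residual of $L$, the smallest normal subgroup with nilpotent quotient. The *Fitting height* $h(X)$ is the least $j$ with $X^j=1$. Thus $h(1)=0$, and $h(X)\le 1$ exactly when $X$ is nilpotent.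

**Example.** For $X=S_4$ we get $X^1=A_4$, $X^2=V_4$, $X^3=1$, so $h(S_4)=3$.

We use the following properties freely. Each $X^j$ is characteristic in $X$ and $X^j/X^{j+1}$ is nilpotent. For $L\trianglelefteq X$ we have $(X/L)^j=X^jL/L$. If $Y\le X$ then $Y^j\le X^j$. Hence $h$ does not increase on subgroups and quotients, and the height of a subgroup of a direct product is at most the maximum of the heights of the factors. If $L\trianglelefteq X$ and $a=h(X/L)$, then $X^a\le L$, so $X^{a+j}\le L^j$ and $h(X)\le h(L)+h(X/L)$. Finally, $X=X^0>X^1>\dots>X^{h(X)}=1$ is strictly decreasing, so $h(X)\le\log_2|X|$. The soluble radical of $G$ is denoted by $\operatorname{Rad}(G)$.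

**Definition 1.4 (derivation).** Let $U$ be an $\mathbb F_sG$-module, $s$ a prime. A *derivation* is a map $\delta:G\to U$ with $\delta(xy)=\delta(x)+x\delta(y)$.

**Example.** Let $G=U\rtimes H$. Then $uh\mapsto u$ is a derivation. For instance $S_4=V_4\rtimes S_3$ has the derivation $vh\mapsto v$ onto $V_4$, viewed as a $2$-dimensional $\mathbb F_2S_4$-module. A homomorphism $G\to\mathbb F_s$ is a derivation into the trivial module.

Two remarks on derivations do much of the work below. On a subgroup acting trivially on $U$, $\delta$ is a homomorphism. And if $P\le G$ and $f\in (U^*)^P$ is a $P$-invariant linear form, then $f(\delta(xy))=f(\delta(x))+f(x\delta(y))=f(\delta(x))+f(\delta(y))$ for $x,y\in P$, so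
$$f\circ\delta|_P\in\operatorname{Hom}(P,\mathbb F_s).\tag{1}$$
If $P$ is a Sylow $s$-subgroup of a group with $d$-generated Sylows, the space on the right has dimension at most $d$. This is how the hypothesis will enter.

## 2. From Sylow generators to invariable generators: the problem and the theorems

For ordinary generation, Sylow subgroups control everything: (Guralnick; Lucchini, 1989) if $G$ has $d$-generated Sylows, then $G$ can be generated by $d+1$ elements. For invariable generation there is a bound under the stronger hypothesis of rank: if $G$ has rank $d$, then $d_I(G)\le 2d^2+\frac{13}{4}d-2$. The paper "Invariable Generation of Groups of Finite Rank" is the source of the following problem.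

*If all Sylow subgroups of a finite group $G$ can be generated by $d$ elements, is $d_I(G)$ bounded by a function of $d$ alone?*

The answer is yes.

**Theorem A.** There is $f:\mathbb N\to\mathbb N$ with $d_I(G)\le f(d)$ for every finite group $G$ with $d$-generated Sylows. One can take $f(d)=O(d^6\log 2d)$.

The main step is structural.

**Theorem B.** There is $\eta:\mathbb N\to\mathbb N$ with $h(\operatorname{Rad}(G))\le\eta(d)$ for every finite group $G$ with $d$-generated Sylows.

**Theorem C.**

1. For every $d\ge1$ there is a metabelian group $G$ with $d$-generated Sylows and $d_I(G)\ge 2d$. So the optimal function $f_{\rm opt}$ satisfies $2d\le f_{\rm opt}(d)=O(d^6\log 2d)$; and $f_{\rm opt}(1)=2$.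
2. A profinite group all of whose Sylow pro-$p$ subgroups are topologically $d$-generated is topologically invariably generated by $f(d)$ elements.
3. There is no converse: $d_I(A_n)\le2$ for $n\ge5$, while the minimal number of generators of the Sylow $2$-subgroups of $A_n$ is unbounded.

The case $d=0$ is trivial, so $d\ge1$ from now on. All bounding functions may be taken nondecreasing in $d$.

We rely on these cited results.

* (Tate; Huppert, *Endliche Gruppen I*, IV.4.7.) If $N\trianglelefteq G$, $P\in\operatorname{Syl}_p(G)$ and $P\cap N\le\Phi(P)$, then $N$ is $p$-nilpotent.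
* (Feit–Thompson.) Nonabelian simple groups have even order.
* (Kantor–Lubotzky–Shalev, J. Algebra 348 (2011); Guralnick–Malle, J. AMS 25 (2012).) Every finite nonabelian simple group is invariably generated by two elements.
* (Zassenhaus.) Soluble linear groups of degree $\le10$ over any field have derived length at most a constant $\zeta$.

We also use standard facts. If $C$ is soluble, $C_C(F(C))\le F(C)$. An $s$-group has nonzero fixed points on every nonzero module in characteristic $s$, and a normal $s$-subgroup acts trivially on every irreducible module in characteristic $s$. Clifford's theorem: if $N\trianglelefteq G$ and $U$ is an irreducible $G$-module, then $U|_N$ is completely reducible, $G$ permutes its homogeneous components transitively, and the stabiliser of a component acts irreducibly on it. Coprime action: if $A$ acts on $X$ with coprime orders, one of them soluble, then $C_{X/L}(A)=C_X(A)L/L$ for $A$-invariant $L\trianglelefteq X$, $[X,A,A]=[X,A]$, and if $A$ centralises all factors of an $A$-invariant subnormal chain of $X$, then $A$ centralises $X$. Finally, Schur–Zassenhaus,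 the elementary theory of Brauer characters of groups of order prime to the characteristic, and the fact that a primitive soluble permutation group is affine: it has a unique minimal normal subgroup $W$, which is regular, and a point stabiliser acts on $W$ by conjugation, faithfully and equivalently to its action on points.

## 3. Nilpotent groups, cyclic Sylow subgroups, and the lower bound $2d$

If $G$ is nilpotent with $d$-generated Sylows, then $d_I(G)\le d$. Indeed $G/\Phi(G)$ is the product of the groups $P/\Phi(P)$, $P$ running over the Sylow subgroups, so $G$ is generated by $d$ elements. Since $G'\le\Phi(G)$, conjugation does not change images in $G/\Phi(G)$, and a set generating modulo $\Phi(G)$ generates. If $G$ is nonabelian simple, $d_I(G)\le2$ by the cited theorem.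

If $d=1$, all Sylow subgroups are cyclic and by the theorem of Hölder, Burnside and Zassenhaus $G$ has a cyclic normal subgroup $\langle x\rangle$ with cyclic quotient. Every conjugate of $x$ generates $\langle x\rangle$, so $x$ and a lift of a generator of the quotient invariably generate $G$. Thus $d_I(G)\le 2$.

Already for metabelian groups the number $d+1$ of ordinary generators is not enough.

**Proof of Theorem C(1).** We want a group in which a generating tuple must spend $d$ elements on a top layer and $d$ further elements on the bottom layer. Let $q>2d$ be a prime, $A=\mathbb F_q^d$ and $A^*=\operatorname{Hom}(A,\mathbb F_q)$. For each $0\ne\lambda\in A^*$ choose a prime $\ell_\lambda\equiv1\pmod q$, distinct for distinct $\lambda$ (Dirichlet), and an element $\zeta_\lambda\in\mathbb F_{\ell_\lambda}^*$ of order $q$. Let $a\in A$ act on $U_\lambda=\mathbb F_{\ell_\lambda}^d$ as the scalar $\zeta_\lambda^{\lambda(a)}$, and put $G=(\prod_\lambda U_\lambda)\rtimes A$. This group is metabelian and its Sylow subgroups are elementary abelian of rank $d$.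

Suppose $g_1,\dots,g_n$ invariably generate $G$ with $n\le2d-1$, and let $a_j$ be the image of $g_j$ in $A$. The $a_j$ span $A$, so at least $d$ of them are nonzero and at most $d-1$ are zero. Each nonzero $a_j$ defines a hyperplane $\{\lambda:\lambda(a_j)=0\}$ of $A^*$. There are at most $n\le q-1$ of these, and they cover at most $(q-1)(q^{d-1}-1)+1<q^d$ elements. So there is $\lambda$ with $\lambda(a_j)\ne0$ whenever $a_j\ne0$; clearly $\lambda\neq0$. Work in the quotient $U_\lambda\rtimes A$. If $a_j\ne0$, then $c=\zeta_\lambda^{\lambda(a_j)}\ne1$, and conjugating $a_j$ by $v\in U_\lambda$ gives $va_jv^{-1}=\bigl((1-c)v\bigr)a_j$, where $(1-c)v$ runs through all of $U_\lambda$. So the image of $g_j$ is conjugate to $a_j\in A$. The remaining images, at most $d-1$ in number, lie in $U_\lambda$ and span a proper subspace $U_0$, which is $A$-invariant since $A$ acts by scalars. So suitable conjugates generate a subgroup of $U_0A\ne U_\lambda A$, a contradiction. Hence $d_I(G)\ge2d$.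

This gives $f_{\rm opt}(d)\ge2d$, and with the case $d=1$ above $f_{\rm opt}(1)=2$. The upper bound $O(d^6\log2d)$ is Theorem A. $\square$

(Lemma 4.2 below, applied to $\prod U_\lambda$ and then to $A$, gives $d_I(G)\le2d$, so equality holds for this group.)

## 4. Climbing a normal series: $d$ per nilpotent layer, two per nonabelian chief factor

The sensible first approach is to build an invariable generating set layer by layer along a normal series and to count what each layer costs. We begin with a construction that will be used twice.

**Lemma 4.1.** Let $N\trianglelefteq G$ be nilpotent and $M$ a maximal subgroup of $G$ with $N\not\le M$. Then $N\cap M\trianglelefteq G$, the quotient $V_M=N/(N\cap M)$ is an irreducible $\mathbb F_sG$-module for some prime $s$, $N$ acts trivially on it, and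
$$\delta_M:G\to V_M,\qquad \delta_M(nm)=n(N\cap M)\quad(n\in N,\ m\in M)$$
is a derivation extending the projection $N\to V_M$.

*Proof.* We have $G=NM$ and $\Phi(N)\le\Phi(G)\le M$. As $N/\Phi(N)$ is abelian and $N\cap M\ge\Phi(N)$, the group $N\cap M$ is normalised by $N$; it is also normalised by $M$, hence normal in $G$. If $N\cap M<L<N$ with $L\trianglelefteq G$, then $L\not\le M$, so $LM=G$ and by Dedekind $N=L(N\cap M)=L$, a contradiction. So $V_M$ is an abelian chief factor, that is, an irreducible $\mathbb F_sG$-module, and $N$ acts trivially on it because $N/\Phi(N)$ is abelian. If $nm=n'm'$, then $n'^{-1}n=m'm^{-1}\in N\cap M$, so $\delta_M$ is well defined. Finally $(nm)(n'm')=n\,(mn'm^{-1})\,mm'$, so $\delta_M(nm\,n'm')=\delta_M(nm)+m\,\delta_M(n'm')$, and $m$ acts on $V_M$ as $nm$ does. $\square$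

**Lemma 4.2.** Let $G$ have $d$-generated Sylows and let $N\trianglelefteq G$ be nilpotent. Then $d_I(G)\le d_I(G/N)+d$.

*Proof.* **Step 1: decompose $N$ modulo what all maximal subgroups contain.** Let $\mathcal M$ be the set of maximal subgroups of $G$ not containing $N$, and $D=\bigcap_{M\in\mathcal M}(N\cap M)$. Then $\bar N=N/D$ embeds in $\prod_{M\in\mathcal M}V_M$, so $\bar N\cong\bigoplus_iV_i^{t_i}$ with pairwise nonisomorphic irreducible $G$-modules $V_i$.

**Step 2: $t_i\le d$.** This is where the Sylow hypothesis is used. The component $V_i^{t_i}$ embeds in the product of the $V_M$ isomorphic to $V_i$, because maps to the other $V_M$ vanish on it. Choose successively $M_1,M_2,\dots$ among these so that the common kernel on $V_i^{t_i}$ strictly decreases; each step lowers the composition length of the kernel by exactly one. So after $t=t_i$ steps $V_i^t\to\prod_{j=1}^tV_{M_j}$ is injective, hence bijective, and $N\to\prod_jV_{M_j}$ is surjective. Let $s$ be the characteristic of $V_i$, $P\in\operatorname{Syl}_s(G)$ and $0\ne f_j\in(V_{M_j}^*)^P$. By (1), each $f_j\circ\delta_{M_j}|_P$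 is a homomorphism $P\to\mathbb F_s$. Since $P\cap N\in\operatorname{Syl}_s(N)$ maps onto the $s$-group $\prod_jV_{M_j}$, these $t$ homomorphisms are linearly independent. So $t\le d(P)\le d$.

**Step 3: choose $d$ elements no maximal subgroup in $\mathcal M$ can absorb.** Fix $0\ne v_i\in V_i$ for each $i$. For $1\le j\le d$ let $x_j\in N$ be such that, for every $i$, the $V_i^{t_i}$-component of $x_jD$ has $v_i$ in coordinate $j$ and $0$ elsewhere, and is $0$ if $j>t_i$. For $M\in\mathcal M$, the group $(N\cap M)/D$ is the kernel of a nonzero $G$-map from $\bar N$ onto some $V_i$. This map is zero on the other components and is given on $V_i^{t_i}$ by some $(\rho_1,\dots,\rho_{t_i})\in\operatorname{End}_G(V_i)^{t_i}$. Some $\rho_j\ne0$ is bijective by Schur's lemma and maps $x_jD$ to $\rho_j(v_i)\ne0$. So $x_j\notin N\cap M$. As $N\cap M\trianglelefteq G$, no conjugate of $x_j$ lies in $M$.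

**Step 4: conclude.** Let $H$ be generated by arbitrary conjugates of $x_1,\dots,x_d$ and of lifts of an invariable generating set of $G/N$. Then $HN=G$. If $H\ne G$, let $M\ge H$ be a maximal subgroup. It does not contain $N$, so $M\in\mathcal M$ contains a conjugate of every $x_j$, contrary to Step 3. $\square$

**Lemma 4.3.** If $N=S_1\times\dots\times S_m$ is a nonabelian minimal normal subgroup of $G$ with $S_i$ simple, then $d_I(G)\le d_I(G/N)+2$.

*Proof.* Let $a,b$ invariably generate $S_1$. Let $H$ be generated by arbitrary conjugates of $a,b$ and of lifts of an invariable generating set of $G/N$. Then $HN=G$. If $a^g\in H$, write $g=nh$ with $n\in N$, $h\in H$; then $a^n=(a^g)^{h^{-1}}\in H$, and $a^n=a^\sigma$ with $\sigma\in S_1$ the first component of $n$. The same holds for $b$, so $H$ contains $S_1$ by invariable generation inside $S_1$. The group $G=NH$ permutes the $S_i$ transitively and $N$ fixes each of them, so $H$ is transitive on them. Hence $N\le H$ and $H=G$. $\square$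

The number of nonabelian layers is under control.

**Lemma 4.4.** If $G$ has $d$-generated Sylows, a chief series of $G$ has at most $d$ nonabelian factors.

*Proof.* Let $P\in\operatorname{Syl}_2(G)$ and let $N/M$ be a nonabelian chief factor. Suppose $(P\cap N)\Phi(P)=(P\cap M)\Phi(P)$. By Dedekind, in $G/M$ we have
$$PM/M\cap N/M=(P\cap N)M/M\le\Phi(P)M/M=\Phi(PM/M).$$
By Tate, $N/M$ is $2$-nilpotent, and so is each of its simple direct factors. A nonabelian simple $2$-nilpotent group is its own normal $2$-complement, so it has odd order, contradicting Feit–Thompson. So each nonabelian factor gives a strict increase of $(P\cap\,\cdot\,)\Phi(P)/\Phi(P)$ inside $P/\Phi(P)$, whose rank is at most $d$. $\square$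

**Proposition 4.5.** Theorem B implies that $d_I(G)\le2d+d(d+1)\eta(d)$ for every $G$ with $d$-generated Sylows.

*Proof.* Let $L_0=\operatorname{Rad}(G)$. As long as $L_i\ne G$, let $N_i/L_i$ be a minimal normal subgroup of $G/L_i$, nonabelian since $\operatorname{Rad}(G/L_i)=1$, and let $L_{i+1}/N_i=\operatorname{Rad}(G/N_i)$. This ends with $L_c=G$, and $c\le d$ by Lemma 4.4. There are $c+1$ soluble layers $L_0$ and $L_{i+1}/N_i$, each the soluble radical of a quotient of $G$, so each has Fitting height at most $\eta(d)$. The factors $X^j/X^{j+1}$ of such a layer $X$ are nilpotent and normal in the corresponding quotient of $G$, so Lemma 4.2 charges $d$ for each of at most $\eta(d)$ of them. Lemma 4.3 charges $2$ for each $N_i/L_i$. The total is at most $d(d+1)\eta(d)+2d$. $\square$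

So far we have paid for each layer, and the method stops at one point: *how many nilpotent layers can the soluble radical have?* Under the rank hypothesis this is easy. If $G$ has rank $d$ and $R=\operatorname{Rad}(G)$, every chief factor $V$ of $G$ inside $R$ has dimension at most $d$, so $R/C_R(V)$ is a soluble linear group of degree $\le d$ and has derived length bounded in terms of $d$ (Zassenhaus's theorem for general degree). The intersection of the $C_R(V)$ is $F(R)$, so $R/F(R)$ has bounded derived length, and $h(R)$ is bounded.

With only $d$-generated Sylows this breaks, because chief factors need not have bounded dimension. Let $s$ be a prime, $n=s^a$, and let $G=V\rtimes(\mathbb F_{s^n}^*\rtimes\operatorname{Gal}(\mathbb F_{s^n}/\mathbb F_s))$ with $V=\mathbb F_{s^n}$. By the normal basis theorem $V$ is a free $\mathbb F_s[C_n]$-module of rank one for the Galois group $C_n$. So a Sylow $s$-subgroup is $V\rtimes C_n\cong C_s\wr C_n$, which is $2$-generated. For $q\neq s$ a Sylow $q$-subgroup embeds in $\mathbb F_{s^n}^*$, so it is cyclic. Hence $G$ has $2$-generated Sylows, while $V$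 is a chief factor of dimension $s^a$, since $\mathbb F_{s^n}^*$ is transitive on $V\setminus\{0\}$. (For $s=2$, $a=1$ this is $S_4$.) What remains small here is not $V$ but the space of linear forms on $V$ fixed by a Sylow $s$-subgroup. We must work with that.

## 5. Heights of modules with a derivation, and the gap between two heights

Throughout this section $G$ has $d$-generated Sylows and $R\trianglelefteq G$ is soluble.

**Definition 5.1.** For a prime $s$ let $\mathcal U_s=\mathcal U_s(G,R)$ be the class of irreducible $\mathbb F_sG$-modules $U$ that admit a derivation $\delta:G\to U$ with $\delta(C_R(U))=U$. Put $\operatorname{ht}(U)=h(R/C_R(U))$ and $\mathcal H_s=\{\operatorname{ht}(U):U\in\mathcal U_s\}$.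

**Example.** Let $G=R=S_4$ and $s=2$. The module $U=V_4$ with $\delta(vh)=v$ lies in $\mathcal U_2$: here $C_R(U)=V_4$ and $\operatorname{ht}(U)=h(S_3)=2$. The trivial module $\mathbb F_2$ with $\delta$ the nonzero homomorphism $S_4\to\mathbb F_2$ also lies in $\mathcal U_2$, with height $0$. For $s=3$, the chief factor $A_4/V_4$, with the derivation inflated from $S_3=C_3\rtimes C_2$, has $C_R(U)=A_4$ and height $1$. Lemma 5.3(b) below, with the numbers of generators $2$ and $1$ of the Sylow $2$- and $3$-subgroups, shows $\mathcal H_2=\{0,2\}$ and $\mathcal H_3=\{1\}$.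

Modules inflate. If $M\trianglelefteq G$ and $U\in\mathcal U_s(G/M,RM/M)$, then $M$ acts trivially on $U$, so $C_{RM/M}(U)=C_R(U)M/M$. The inflated derivation therefore maps $C_R(U)$ onto $U$, and $U\in\mathcal U_s(G,R)$. The height is the same, since the preimage of $C_{RM/M}(U)$ under $R\to RM/M$ is $C_R(U)$.

The first lemma says that $U$ is visible at exactly one level of the series $R^j$.

**Lemma 5.2.** Let $U\in\mathcal U_s$ with derivation $\delta$ as in Definition 5.1, and $k=\operatorname{ht}(U)$. Then $R^k\le C_R(U)$, $\delta(R^k)=U$, and $\delta(R^j)=0$ for all $j>k$.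

*Proof.* The first claim is the definition of $k$. Let $\varphi(g)$ be the affine map $u\mapsto gu+\delta(g)$ of $U$. The derivation rule says that $\varphi$ is a homomorphism. The group $\varphi(C_R(U))$ consists of the translations by elements of $\delta(C_R(U))=U$. So it is the full translation group, which we identify with $U$, and it is the kernel of $\varphi(R)\to GL(U)$. Hence $h(\varphi(R))\le k+1$, so $\varphi(R^j)=\varphi(R)^j=1$ for $j>k$, and then $\delta(R^j)=0$.

If $k=0$, then $R=C_R(U)$ and $\delta(R)=U$. Let $k\ge1$ and $X=\varphi(R^{k-1})\trianglelefteq\varphi(G)$. By definition of $k$, $X$ acts nontrivially on the irreducible module $U$. Conjugating the translation by $u$ with $\varphi(g)$ gives the translation by $gu$, so $[U,X]$ is a nonzero $G$-submodule of $U$. Thus $U=[U,X]\le X$. Inductively, $U\le\gamma_i(X)$ gives $U=[U,X]\le[\gamma_i(X),X]=\gamma_{i+1}(X)$. Hence $U\le\gamma_\infty(X)=\varphi(R^k)$. As $R^k$ centralises $U$, $\varphi(R^k)$ consists of translations, so $\varphi(R^k)=U$, that is, $\delta(R^k)=U$. $\square$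

Now the Sylow hypothesis, through (1), bounds both the number of invariant forms and the number of heights.

**Lemma 5.3.** Let $P\in\operatorname{Syl}_s(G)$.
(a) $\dim(U^*)^P\le d$ for $U\in\mathcal U_s$.
(b) $|\mathcal H_s|\le d(P)\le d$.

*Proof.* (a) By (1), $f\mapsto f\circ\delta|_P$ maps $(U^*)^P$ linearly to $\operatorname{Hom}(P,\mathbb F_s)$. On $C_R(U)$, $\delta$ is a homomorphism onto the $s$-group $U$, so $P\cap C_R(U)\in\operatorname{Syl}_s(C_R(U))$ is mapped onto $U$. Hence the map is injective.

(b) Let $U_1,\dots,U_l\in\mathcal U_s$ have heights $k_1>\dots>k_l$ and derivations $\delta_i$, let $0\ne f_i\in(U_i^*)^P$ and $\alpha_i=f_i\circ\delta_i|_P$. Suppose $\sum a_i\alpha_i=0$ with $i_0$ minimal such that $a_{i_0}\ne0$. Restrict to $P\cap R^{k_{i_0}}$. For $i>i_0$ we have $k_i<k_{i_0}$, so $\alpha_i$ vanishes there by Lemma 5.2. By the same lemma $\delta_{i_0}$ is a homomorphism of $R^{k_{i_0}}$ onto $U_{i_0}$, so it maps the Sylow $s$-subgroup $P\cap R^{k_{i_0}}$ onto $U_{i_0}$, and $\alpha_{i_0}\ne0$ there. This is a contradiction. So the $\alpha_i$ are independent and $l\le d(P)\le d$.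 $\square$

The next lemma says that the modules in $\bigcup_s\mathcal U_s$ see all of $R$ above $F(R)$.

**Lemma 5.4.** $\bigcap_{U\in\mathcal U_s}C_R(U)\le O_{s',s}(R)$. Hence $h(R)\le1+\max\{\operatorname{ht}(U):U\in\bigcup_s\mathcal U_s\}$, with $\max\varnothing=0$.

*Proof.* Let $G^*=G/O_{s'}(R)$, $R^*=R/O_{s'}(R)$, $T=O_s(R^*)$ and $C=\bigcap_{U\in\mathcal U_s(G^*,R^*)}C_{R^*}(U)$. By inflation the image of $\bigcap_{U\in\mathcal U_s}C_R(U)$ in $R^*$ lies in $C$, and $O_{s',s}(R)$ is the preimage of $T$. So it suffices to prove $C\le T$. Note that $T\le C$, since $T$ is a normal $s$-subgroup of $G^*$.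

Let $M$ be a maximal subgroup of $G^*$ with $T\not\le M$. By Lemma 4.1 for $T$, the module $U=T/(T\cap M)$ is irreducible, has a derivation mapping $T$ onto $U$, and $T\le C_{R^*}(U)$. So $U\in\mathcal U_s(G^*,R^*)$ and $[T,C]\le T\cap M$. Therefore $C$ centralises $T/\Phi_0$, where $\Phi_0=T\cap\Phi(G^*)$ is the intersection of all $T\cap M$, $M$ maximal in $G^*$.

Suppose $C>T$. As $O_s(C/T)\le O_s(R^*/T)=1$ and $C/T\ne1$ is soluble, $O_{s'}(C/T)=L/T\ne1$. Write $L=TQ_1$ with $Q_1$ a Hall $s'$-subgroup. As $Q_1\le C$, we have $L/\Phi_0=T/\Phi_0\times Q_1\Phi_0/\Phi_0$, so $Q_1\Phi_0/\Phi_0=O_{s'}(L/\Phi_0)$ and $Q_1\Phi_0\trianglelefteq G^*$. By Schur–Zassenhaus the complements of $\Phi_0$ in $Q_1\Phi_0$ are conjugate under $\Phi_0$, so the Frattini argument gives $G^*=\Phi_0N_{G^*}(Q_1)=N_{G^*}(Q_1)$, the last step because $\Phi_0\le\Phi(G^*)$. So $1\ne Q_1\le O_{s'}(R^*)=1$, a contradiction.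

For the second claim, $I=\bigcap_sO_{s',s}(R)$ is nilpotent: for each $s$ the group $I/(I\cap O_{s'}(R))$ is an $s$-group, and $I$ embeds in the product of these since $\bigcap_sO_{s'}(R)=1$. So $I\le F(R)$ (in fact equality holds). Hence $\bigcap_{s,U}C_R(U)\le F(R)$, so $R/F(R)$ is a quotient of a subgroup of $\prod R/C_R(U)$, and $h(R)\le1+h(R/F(R))$. $\square$

In $S_4$ this reads $3\le1+2$.

**Lemma 5.5.** If $1\le a\le b$ and $\mathcal H_s\cap[a,b]=\varnothing$, then $R^a/R^{b+1}$ is an $s'$-group.

*Proof.* Let $\tilde R=R/R^{b+1}$ and $\tilde G=G/R^{b+1}$. Let $U\in\mathcal U_s(\tilde G,\tilde R)$ have height $k$. By Lemma 5.2, $\tilde R^k\ne1$, so $k\le b$. By inflation $k\in\mathcal H_s$, so $k\le a-1$, and $\tilde R^{a-1}\le\tilde R^k$ centralises $U$. By Lemma 5.4, $\tilde R^{a-1}\le O_{s',s}(\tilde R)$. So $\tilde R^{a-1}$ is an $s$-group modulo $O_{s'}(\tilde R)$, and $\tilde R^a=\gamma_\infty(\tilde R^{a-1})\le O_{s'}(\tilde R)$. $\square$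

In $S_4$ with $s=2$ and $a=b=1$ the section is $A_4/V_4$, of order $3$.

We can now see how far counting goes and where it stops. Let $k=\max\operatorname{ht}(U)$ be attained for the prime $s$. The set $\mathcal H_s$ has at most $d$ elements, so $k$ is bounded as soon as the *gaps* between consecutive elements of $\mathcal H_s\cup\{0\}$ are bounded. In a gap, $R$ has a section that is an $s'$-group, and the prime $s$ gives no further homomorphisms from $P$ to count. Other primes may fill the gap, a different one at each level, so counting for one prime at a time says nothing about its length. What we still have is that this $s'$-section acts on $U^*$, and by Lemma 5.3(a) the $s$-group $P$ has few fixed points on $U^*$. So we need a theorem on $s'$-groups acted on by $s$-groups with few invariants.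

Let $K=\overline{\mathbb F}_s$. If $S$ is an $s$-group, then $H^1(S,K^*)=H^2(S,K^*)=0$ for trivial action: these groups are killed by $|S|$, a power of $s$, while $x\mapsto x^s$ is bijective on $K^*$ and so induces bijections on cohomology.

**Lemma 5.6.** If an $s$-group $S$ acts on a group $Y$ and $\theta$ is an $S$-invariant irreducible $KY$-module, then $\theta$ extends to $Y\rtimes S$, and the extension is unique.

*Proof.* For $x\in S$ an operator implementing $x$ on $\theta$ exists by invariance and is unique up to a scalar. The products of these operators define a class in $H^2(S,K^*)=0$, so they can be chosen multiplicatively. Two such choices differ by a homomorphism $S\to K^*$, which is trivial. $\square$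

We write $\theta^S$ for the fixed points in this extension; $\theta^S\ne0$. We also use:

(†) *If an $s$-group $S$ acts on a $K$-space, permuting the summands of a direct decomposition into nonzero subspaces, then the $S$-orbit of a summand $X$ contributes $\dim X^{S_X}\ge1$ to the dimension of the fixed space,* where $S_X$ is the stabiliser. Indeed, the sum over the orbit is induced from the $S_X$-module $X$.

**Theorem 5.7.** There is $B(d)$ such that if $s$ is a prime, $Y$ a soluble $s'$-group, $S$ an $s$-group acting on $Y$, and $\theta$ a faithful irreducible $S$-invariant $KY$-module with $\dim\theta^S\le d$, then $h(Y)\le B(d)$.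

**Example.** Let $Y=Q_8$, $s=3$, $S=C_3$ permuting $i,j,k$, and $\theta$ the natural $2$-dimensional module of $Y\rtimes S\cong SL_2(3)$ over $\overline{\mathbb F}_3$. Then $\dim\theta^S=1$ and $h(Y)=1$.

**Proof of Theorem B from Theorem 5.7.** Let $R=\operatorname{Rad}(G)$ and let $k=\max\operatorname{ht}(U)$ over $\bigcup_s\mathcal U_s$. If $k=0$ or there are no $U$, then $h(R)\le1$ by Lemma 5.4. Let $k\ge1$ be attained for the prime $s$. Let $k=k_1>\dots>k_l$ be the nonzero elements of $\mathcal H_s$ and $k_{l+1}=0$; $l\le d$ by Lemma 5.3(b).

**Claim: $k_i-k_{i+1}\le B(d)+1$.** Put $a=k_{i+1}+1\ge1$. If $a>k_i-1$ the claim is clear, so let $a\le k_i-1$. By Lemma 5.5 with $b=k_i-1$, $R^a/R^{k_i}$ is an $s'$-group. Take $U\in\mathcal U_s$ with $\operatorname{ht}(U)=k_i$ and let $Y$ be the image of $R^a$ in $\bar G=G/C_G(U)$. As $R^{k_i}\le C_R(U)$, $Y$ is a soluble normal $s'$-subgroup of $\bar G$. Moreover $Y\cong(R/C_R(U))^a$ and $h(R/C_R(U))=k_i$, so $h(Y)=k_i-a$. The group $Y$ is faithful on $W=U^*\otimes K$, and $\dim W^P=\dim(U^*)^P\le d$ for $P\in\operatorname{Syl}_s(G)$ by Lemma 5.3(a).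

We pass to one irreducible constituent. Let $X_0\le U^*$ be an irreducible $\mathbb F_sY$-submodule and $L=C_Y(X_0)$. As $U^*$ is an irreducible $G$-module, it is the sum of the $gX_0$, $g\in\bar G$. The constituents of $X_0\otimes K$ are Galois conjugate, so they have the same kernel; as $X_0\otimes K$ is semisimple ($Y$ is an $s'$-group), this kernel is $L$. So the constituents of $W|_Y$ have kernels $gLg^{-1}$, and $\bigcap_ggLg^{-1}=1$. Since $Y/gLg^{-1}\cong Y/L$ and $Y$ embeds in the product of these quotients, $h(Y)=h(Y/L)$.

Let $\theta$ be a constituent of $X_0\otimes K$, $P_\theta$ its stabiliser in $P$ and $W_\theta$ the $\theta$-isotypic component of $W|_Y$. As $P$ permutes the $Y$-isotypic components of $W$, (†) gives $\dim W_\theta^{P_\theta}\le\dim W^P\le d$. Extend $\theta$ to $Y\rtimes P_\theta$ by Lemma 5.6. Then $W_\theta\cong\theta\otimes\operatorname{Hom}_Y(\theta,W)$ as $Y\rtimes P_\theta$-modules, and $\operatorname{Hom}_Y(\theta,W)^{P_\theta}\ne0$ because $P_\theta$ is an $s$-group. So the extended module $\theta$ embeds in $W_\theta$ and $\dim\theta^{P_\theta}\le d$. The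 kernel $L$ of $\theta$ is $P_\theta$-invariant, and Theorem 5.7 for $(Y/L,P_\theta,\theta)$ gives $k_i-a=h(Y/L)\le B(d)$. This proves the claim.

Summing over $i$, $k\le d(B(d)+1)$, and Lemma 5.4 gives
$$h(\operatorname{Rad}(G))\le\eta(d):=1+d\,(B(d)+1),$$
where we round up if $B(d)$ is not an integer. $\square$

It remains to prove Theorem 5.7. The fixed space $\theta^S$ counts orbits of $S$ on the pieces of direct decompositions of $\theta$, by (†). So we first study soluble groups with few orbits.

## 6. Soluble groups with few orbits

The first lemma describes the Fitting subgroup of a soluble group with few characteristic abelian subgroups in it.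

**Lemma 6.1.** Let $C$ be a soluble group, $F=F(C)$, $A\le Z(C)$ cyclic, and suppose that every characteristic abelian subgroup of $F$ is contained in $A$. Let $F_p,A_p$ be the Sylow $p$-subgroups of $F,A$. Then:

(i) $Z(F)=A$. (ii) $F$ has class $\le2$. (iii) $F/A=\prod_pE_p$ with $E_p=F_p/A_p$ elementary abelian. (iv) If $E_p\ne1$, commutation is a nondegenerate alternating form $E_p\times E_p\to\Omega_1(A_p)\cong C_p$. (v) $C_C(F/A)=F$.

**Example.** $C=GL_2(3)$, $A=Z(C)=\{\pm1\}$, $F=Q_8$. Here $F/A\cong\mathbb F_2^2$, and $C/F\cong S_3$ acts faithfully on it.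

*Proof.* (i) $A$ is a normal nilpotent subgroup of $C$, so $A\le F$, and $A\le Z(F)$. Conversely $Z(F)\le A$ by hypothesis.

(ii) Suppose the class $c$ of $F$ is at least $3$. Then $[\gamma_{c-1}(F),\gamma_{c-1}(F)]\le\gamma_{2c-2}(F)=1$ as $2c-2\ge c+1$. So $\gamma_{c-1}(F)$ is abelian and characteristic, hence contained in $A$ and central, so $\gamma_c(F)=1$, a contradiction.

(iii) Let $P=F_p$; by (i), $Z(P)=A_p$. By (ii) $P/Z(P)$ is abelian. Suppose it has exponent $p^k$ with $k\ge2$ and put $j=\lceil k/2\rceil<k$. Since $P$ has class $\le2$, $[x^{p^j},y^{p^j}]=[x^{p^{2j}},y]=1$ for $x,y\in P$, as $2j\ge k$. So $\langle x^{p^j}:x\in P\rangle Z(P)$ is abelian and characteristic in $F$, hence contained in $A\cap P=Z(P)$. This contradicts $j<k$.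

(iv) By class $\le2$, commutation is bilinear, and $[x,y]^p=[x^p,y]=1$ by (iii), so the values lie in $\Omega_1(A_p)$, of order $p$ since $A_p$ is cyclic and $A_p=Z(F_p)\neq1$. The radical is $Z(F_p)/A_p=1$.

(v) $F\le C_C(F/A)$ by (ii). Let $x\in C_C(F/A)$. As $[f,x]\in A\le Z(C)$, the map $f\mapsto[f,x]$ is a homomorphism $F\to A$, trivial on $A$. Now $\operatorname{Hom}(F/A,A)=\prod_p\operatorname{Hom}(E_p,\Omega_1(A_p))$, and by nondegeneracy each of its elements has the form $f\mapsto[f,y]$ with $y=\prod_py_p\in F$. So choose $y$ with $[f,x]=[f,y]$ for all $f$. Since these commutators are central, $[f,xy^{-1}]=[f,y^{-1}][f,x]=[f,y]^{-1}[f,x]=1$ for all $f\in F$. So $xy^{-1}\in C_C(F)\le F$. $\square$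

**Lemma 6.2.** Let $k$ be a field, $M$ a finite-dimensional $k$-space, and $T\le GL_k(M)$ a finite group with $[T,T]\le Z(T)$ and $Z(T)$ consisting of scalars from $k^*$. Then representatives of the distinct cosets of $Z(T)$ in $T$ are $k$-linearly independent in $\operatorname{End}_k(M)$. So $|T:Z(T)|\le(\dim_kM)^2$.

*Proof.* Each $t\in T$ is an eigenvector for the conjugation action of $T$ on $\operatorname{End}_k(M)$: $t^u=t[t,u]$ with $[t,u]\in k^*$, and $u\mapsto[t,u]$ is a character of $T$ because commutators are central. If $t,t'$ have the same character, then $t't^{-1}$ is centralised by $T$. So distinct cosets give distinct characters, and eigenvectors with distinct characters are independent. $\square$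

**Lemma 6.3.** There is $B_2(d)$ such that if $W\ne0$ is a finite vector space over $\mathbb F_r$ ($r$ prime), $G_0\le GL(W)$ is soluble and has at most $d$ orbits on $W$, then $h(G_0)\le B_2(d)$.

*Proof.* **Step 1: reduce to irreducible $W$.** The kernel of $G_0$ on the factors of a $G_0$-composition series of $W$ is an $r$-group, and $G_0$ has at most $d$ orbits on each submodule and hence on each factor. So, at the cost of $1$, assume $W$ irreducible.

**Step 2: reduce to a primitive group.** Let $W=W_1\oplus\dots\oplus W_t$ be permuted transitively by $G_0$ with $t\ge1$ maximal. The number of nonzero components of a vector is constant on orbits and takes the values $0,\dots,t$, so $t+1\le d$. The stabiliser of $W_1$ induces on $W_1$ a group $X$. It is irreducible, since a proper nonzero $X$-submodule of $W_1$ would generate a proper nonzero submodule of $W$. It is primitive by maximality of $t$, since a system of imprimitivity of $W_1$ and its images would refine the decomposition. If $gw=w'$ with $0\ne w,w'\in W_1$, then $gW_1=W_1$; so $X$ has at most $d$ orbits on $W_1$. The kernel of $G_0$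 on $\{W_i\}$ embeds in a product of groups isomorphic to subgroups of $X$. Hence $h(G_0)\le\log_2(d!)+h(X)$.

**Step 3: describe $X$.** By Clifford and primitivity every normal subgroup of $X$ is homogeneous on $W_1$. Let $A$ be maximal among the abelian normal subgroups of $X$. As $W_1|_A$ is homogeneous, the commutative algebra $k=\mathbb F_r[A]\subseteq\operatorname{End}(W_1)$ acts faithfully on a simple module, so it is a field; put $|k|=x=r^a$. Let $C=C_X(A)$. Conjugation embeds $X/C$ in $\operatorname{Gal}(k/\mathbb F_r)$, so $X/C$ is cyclic of order $\le a$. Also $A\le Z(C)$, and $A\le k^*$ is cyclic. If $X_0$ is characteristic abelian in $F=F(C)$, then $X_0A$ is abelian and normal in $X$, so $X_0\le A$. So Lemma 6.1 applies to $C$ and $A$. By 6.1(iv) we may put $|F/A|=e^2$. Since $F/A$ is generated by at most $\log_2e^2$ elements, 6.1(v) gives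
$$|C/F|\le|\operatorname{Aut}(F/A)|\le(e^2)^{\log_2e^2}=e^{4\log_2e}.$$
By Lemma 6.2 for $F$ acting $k$-linearly on $W_1$, $n=\dim_kW_1\ge e$.

**Step 4: few orbits force $e$ to be small.** If $e=1$, then $F=A$ is central in $C$, so $C=C_C(F)\le F=A$ and $h(X)\le2$. Let $e\ge2$. A prime $p$ dividing $e$ has $E_p\neq1$, so it divides $|A|$ and hence $x-1$; so $x\ge3$. Also $a\le r^a=x$. As $|X|\le a\,e^{4\log_2e}\,e^2\,x$ and every orbit has at most $|X|$ elements,
$$d\ge\frac{|W_1|}{|X|}\ge\frac{x^e}{a\,e^{4\log_2e}\,e^2\,x}\ge\frac{3^{e-2}}{e^{2+4\log_2e}}.$$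
So $e\le e_0(d)$, where $e_0(d)$ is the largest integer $e\ge1$ with $3^{e-2}\le d\,e^{2+4\log_2e}$. As $e^{2+4\log_2e}=O(3^{e/2})$, $e_0(d)=O(\log2d)$. Now
$$h(X)\le h(X/C)+h(C/F)+h(F)\le1+\log_2|C/F|+1\le2+4(\log_2e_0(d))^2.$$
Altogether $B_2(d)=3+\log_2(d!)+4(\log_2e_0(d))^2=O(d\log2d)$ works. $\square$

**Lemma 6.4.** There is $B_1(d)$ such that the following holds. Let $s$ be a prime, $Y$ a soluble $s'$-group, $S$ an $s$-group acting on $Y$, and let $Y\rtimes S$ act on a set $\Omega$ with $Y$ transitive and $S$ having at most $d$ orbits. Then $h(Y/\ker)\le B_1(d)$, where $\ker$ is the kernel of $Y$ on $\Omega$.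

*Proof.* We use induction on $d$. The number $|\Omega|$ divides $|Y|$, so $s\nmid|\Omega|$; the same applies to systems of blocks. If $d=1$, then $|\Omega|$ is a power of $s$, so $|\Omega|=1$; put $B_1(1)=0$. Let $d\ge2$ and $|\Omega|>1$. Let $\mathfrak B$ be a $YS$-invariant system of blocks with $|\mathfrak B|\ge2$ on which $YS$ is primitive.

**Step 1: inside the blocks.** As $s\nmid|\mathfrak B|$, $S$ fixes some $B\in\mathfrak B$. Then $S$ acts on the stabiliser $Y_B$, $Y_B$ is transitive on $B$, and $S$ has at most $d-1$ orbits on $B$, since some orbit lies outside $B$. By induction the group induced by $Y_B$ on $B$ has height at most $B_1(d-1)$. The kernel of $Y$ on $\mathfrak B$ is normal in $Y$ and lies in $Y_B$, and all blocks are $Y$-conjugate, so it induces on $\Omega$ a group of height $\le B_1(d-1)$.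

**Step 2: on the blocks.** The group induced by $YS$ on $\mathfrak B$ is primitive and soluble, hence affine with regular unique minimal normal subgroup $W$, contained in the nontrivial normal image $\bar Y$ of $Y$. The stabiliser $G_0$ of the point $B$ contains the image of $S$ and acts faithfully on $W$, equivalently to its action on $\mathfrak B$; so it has at most $d$ orbits on $W$. As $\bar Y/W$ embeds in $G_0$, Lemma 6.3 gives $h(\bar Y)\le1+h(G_0)\le1+B_2(d)$.

So $B_1(d):=B_1(d-1)+1+B_2(d)$ works, and $B_1(d)=O(d^2\log2d)$. $\square$

## 7. Modules with few invariants for an $s$-group: proof of Theorem 5.7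

We use induction on $d\ge1$ and put $B(0)=0$; the case $d=0$ does not occur since $\theta^S\ne0$. Put
$$B_Q(d)=1+\log_2((2d)!)+\max\{1,\zeta,B_2(d)\},\qquad B(d)=\max\{B(d-1)+B_1(d),\ 1+B_Q(d)\}.\tag{2}$$
The argument splits according to whether some $S$-invariant normal subgroup of $Y$ breaks $\theta$ into several isotypic pieces. If one does, we use Lemma 6.4 and induction. If none does, $Y$ has a Fitting subgroup of the type of Lemma 6.1, and we look for pieces one floor higher: a subgroup of $Y/F(Y)$ acts on the irreducible module of a group of symplectic type and breaks *it* into pieces.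

**Step 1: the case where $\theta|_N$ is not homogeneous for some $S$-invariant $N\trianglelefteq Y$.** Let $\Omega$ be the set of $N$-isotypic components, permuted by $YS$. By Clifford $Y$ is transitive on $\Omega$, so $s\nmid|\Omega|$ and $S$ fixes some component $\theta_\varphi$. By (†), $S$ has at most $d$ orbits on $\Omega$, and $\dim\theta_\varphi^S\le d-1$ since there is another orbit (so $d\ge2$). Let $I\le Y$ be the stabiliser of $\theta_\varphi$; it is $S$-invariant. Then $\theta_\varphi$ is an irreducible $I$-module and an $IS$-module, so its kernel in $I$ is $S$-invariant. The given action of $S$ is the one of Lemma 5.6, by uniqueness. By induction $h(I/\ker\theta_\varphi)\le B(d-1)$. The core $\bigcap_yyIy^{-1}$ is the kernel of $Y$ on $\Omega$. As $\theta$ is faithful, it embeds in $\prod_yyIy^{-1}/\ker(y\theta_\varphi)$, so it has height $\le B(d-1)$. By Lemma 6.4, $h(Y)\le B(d-1)+B_1(d)$.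

From now on $\theta|_N$ is homogeneous for every $S$-invariant normal $N\trianglelefteq Y$.

**Step 2: the Fitting subgroup of $Y$.** The purpose is to replace $Y$ by groups $Q$ acting faithfully on symplectic spaces. An abelian $S$-invariant normal subgroup of $Y$ is homogeneous on $\theta$, so it acts by scalars; as $\theta$ is faithful, it is central and cyclic. Let $F=F(Y)$. Characteristic abelian subgroups of $F$ are $S$-invariant and normal in $Y$, so they lie in $Z(Y)$, and $Z(Y)$ is cyclic. So Lemma 6.1 applies with $C=Y$ and $A=Z(Y)$: $Z(F)=Z(Y)$, $F/Z(Y)=\prod_pE_p$ with $E_p=F_p/Z_p$ elementary abelian, where $Z_p$ is the Sylow $p$-subgroup of $Z(Y)$, with a nondegenerate alternating commutator form into $\Omega_1(Z_p)$, and $C_Y(F/Z(Y))=F$. The central character of $Z(Y)$ on $\theta$ is faithful and $S$-invariant, so $S$ centralises $Z(Y)$, and $YS$ preserves the forms.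

If $E'\le E_p$ is $YS$-invariant with preimage $N'\le F_p$, then $Z(N')$ is abelian, normal in $Y$ and $S$-invariant, so it is central in $Y$ and $Z(N')=Z_p$. That is, $E'$ is nondegenerate. Splitting off irreducible submodules and their orthogonal complements, we see that each $E_p$ is an orthogonal sum of nondegenerate irreducible $YS$-modules $E$. The intersection of the $C_Y(E)$ over all $E$ and all $p$ is $C_Y(F/Z(Y))=F$, so
$$h(Y)\le1+\max_Eh(Y/C_Y(E)),\tag{3}$$
and $h(Y)\le1$ if there are no $E$.

Fix such an $E$, $|E|=p^{2m}$, $m\ge1$, with preimage $T\le F_p$, and write $Z$ for $Z(T)=Z_p$, so that $T/Z=E$. Note $p\ne s$. Let $Q=Y/C_Y(E)$. Then $S$ acts on $Q$, $E$ is a faithful $Q$-module and an irreducible module for $QS:=Q\rtimes S$. By Clifford $E|_Q$ is completely reducible, so $O_p(Q)=1$. We must show $h(Q)\le B_Q(d)$.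

As $T$ is normal in $Y$ and $S$-invariant, $\theta|_T$ is a multiple of an irreducible $KT$-module $M$, which is $S$-invariant and has a faithful central character $\lambda$ of $Z$. Extend $M$ to $T\rtimes S$. As $TS$-modules, $\theta\cong M\otimes\operatorname{Hom}_T(M,\theta)$, and $\operatorname{Hom}_T(M,\theta)^S\ne0$. So $M$ embeds in $\theta$ as a $TS$-module, and
$$\dim M^S\le d.\tag{4}$$

**Step 3: facts on $M$.** These apply to any $p$-group $T$ ($p\ne s$) with cyclic centre $Z$ and $E=T/Z\ne1$ elementary abelian with nondegenerate commutator form, $|E|=p^{2m}$, and an irreducible $KT$-module $M$ with faithful central character $\lambda$. Such an $M$ is faithful, since a nontrivial normal subgroup of $T$ meets $Z$ nontrivially.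

(a) *$\dim M=p^m$, and $M$ is determined by $\lambda$ and invariant under all automorphisms of $T$ centralising $Z$.* Coset representatives of $Z$ in $T$ are independent in $\operatorname{End}_K(M)$ by Lemma 6.2 and span it by irreducibility, so $p^{2m}=(\dim M)^2$. Let $\chi$ be the Brauer character of $M$ and $\hat\lambda$ the complex lift of $\lambda$. If $t\in T\setminus Z$, there is $u$ with $[t,u]=z\ne1$ in $Z$, so $\chi(t)=\chi(tz)=\hat\lambda(z)\chi(t)$ with $\hat\lambda(z)\ne1$, and $\chi(t)=0$. So $\chi$ depends only on $\lambda$.

(b) *If a group $\Gamma$ with $p\nmid|\Gamma|$ acts on $T$ centralising $Z$, then $M$ extends to $T\rtimes\Gamma$.* By (a) each $g\in\Gamma$ is implemented by an operator $P_g$, which we choose in $SL(M)$. Then $P_gP_h=c(g,h)P_{gh}$ with $c(g,h)\in\mu_{p^m}(K)$, and $H^2(\Gamma,\mu_{p^m}(K))=0$ since the orders are coprime.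

(c) *Let $N$ be an $r$-group ($r\ne p,s$) acting on $T$ centralising $Z$, let $M$ be extended to $T\rtimes N$, and let $\beta$ be the Brauer character of $M|_N$. Then $|\beta(x)|^2=|C_E(x)|$ for $x\in N$.* By (a), $\operatorname{End}_K(M)$ is the direct sum of the lines $Kt$, $tZ\in E$, permuted by $N$ as $N$ permutes $E$. If $y\in\langle x\rangle$ fixes the line of $tZ$, then $y$ fixes $tZ\in E$, and by coprime action we may take $t\in C_T(y)$; so $y$ acts trivially on this line. The stabiliser in $\langle x\rangle$ of a line is cyclic, so, applying this to a generator, it acts trivially on the line. Thus $\operatorname{End}_K(M)|_{\langle x\rangle}$ is the permutation module on $E$, with Brauer character $|C_E(x)|$ at $x$. On the other hand $\operatorname{End}_K(M)\cong M\otimes M^*$ has Brauer character $|\beta(x)|^2$.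

As $r\ne s$, multiplicities in $M|_N$ are given by the usual inner product with $\beta$.

**Example.** $T=Q_8$, $s\ne2,3$, $N=C_3$ permuting $i,j,k$. Then $\dim M=2$, and a generator $x$ of $N$, realised in $SL(M)$ as an element of order $3$, has $\beta(x)=\omega+\omega^{-1}=-1$, where $\omega$ is a primitive cube root of $1$. Indeed $|C_E(x)|=1$.

**Step 4: a critical subgroup $N$ of $Q$.** The purpose is to find an $r$-subgroup of $Q$ of small structure on which $Q$ acts with almost full height. For a $QS$-chief factor $V$ of $QS$ below $Q$ put $\operatorname{ht}(V)=h(Q/C_Q(V))$; so $Q^j\le C_Q(V)$ iff $\operatorname{ht}(V)\le j$. If $h(Q)\le1$, there is nothing to bound. Assume $h(Q)\ge2$ and put $\kappa=h(Q)-1\ge1$.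

*First claim: $h(Q)\le1+\max\operatorname{ht}(V)$, the maximum over the factors $V$ of fixed $QS$-chief series of all $O_r(Q)$.* Let $K_1\trianglelefteq Q$ be the intersection of these $C_Q(V)$. For each $r$, $K_1$ stabilises a chain of normal subgroups of $O_r(Q)$. So $K_1/C_{K_1}(O_r(Q))$ is an $r$-group by coprime action, and $[O_r(Q),K_1,\dots,K_1]=1$ for sufficiently many $K_1$. Since $[LL',K_1]=[L,K_1][L',K_1]$ for $L,L'\trianglelefteq Q$, also $[F(Q),K_1,\dots,K_1]=1$. Let $C_1=C_{K_1}(F(Q))$. Then $K_1/C_1$ embeds in $\prod_rK_1/C_{K_1}(O_r(Q))$, so it is nilpotent. As $Q$ is soluble, $C_1\le F(Q)$, so $[C_1,K_1,\dots,K_1]=1$, i.e. $C_1$ lies in the hypercentre of $K_1$. Hence $K_1$ is nilpotent. As $Q/K_1$ embeds in $\prod Q/C_Q(V)$, the claim follows.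

So some $O_r(Q)$ has a $QS$-chief factor of height $\ge\kappa$. Here $r\ne p$ as $O_p(Q)=1$, and $r\ne s$ as $Q$ is an $s'$-group. Let $N\le O_r(Q)$ be a $QS$-invariant subgroup, minimal subject to having a $QS$-chief factor $V$ with $\operatorname{ht}(V)\ge\kappa$. By minimality $V=N/N_2$ for some $QS$-invariant $N_2$. Let $H=O^r(Q^{\kappa-1})$, the subgroup generated by the $r'$-elements of $Q^{\kappa-1}$; it is normalised by $QS$.

*Second claim: every proper $QS$-invariant subgroup $N'<N$ is centralised by $H$ and lies in $Z(N)$.* By minimality of $N$ all $QS$-chief factors of $N'$ have height $\le\kappa-1$, so $Q^{\kappa-1}$ centralises them, and its $r'$-elements centralise $N'$ by coprime action. So $[N',H]=1$. Next, $Q^{\kappa-1}$ does not centralise $V$. As $V|_Q$ is completely reducible by Clifford, $O_r(Q/C_Q(V))=1$, so the nontrivial normal image of $Q^{\kappa-1}$ in $Q/C_Q(V)$ is not an $r$-group. Hence some $r'$-element of $Q^{\kappa-1}$ acts nontrivially on $V$, so $H$ acts nontrivially on $V$. If $[N,H]<N$, then, $[N,H]$ being $QS$-invariant, $[N,H,H]=1$. So $[N,b,b]=1$ and hence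 $[N,b]=1$ for every $r'$-element $b\in H$, and $[N,H]=1$, a contradiction. So $[N,H]=N$. Since $[N',H,N]=1$ and $[N,N',H]\le[N',H]=1$, the three subgroups lemma gives $1=[H,N,N']=[N,N']$.

In particular $N_2\le Z(N)$, so either $N$ is abelian or $Z(N)=N_2$, in which case $N$ has class $2$. If $N$ is abelian, it is elementary: $\{x^r:x\in N\}$ is a proper $QS$-invariant subgroup, so it is centralised by $H$ and $[x,b]^r=[x^r,b]=1$ for $x\in N$, $b\in H$, while $N=[N,H]$.

**Step 5: $N$ acts on $T$.** So far $N$ acts on $E$ only. The full preimage of $N$ in $Y$ is $S$-invariant. The number of its Sylow $r$-subgroups is prime to $s$, so it has an $S$-invariant Sylow $r$-subgroup $R_0$, which maps onto $N$. $R_0$ acts on $T\trianglelefteq Y$ and centralises $Z\le Z(Y)$. The subgroup $C_{R_0}(E)$ centralises $T/Z$ and $Z$, hence $T$ by coprime action, and it is the kernel of $R_0\to N$. So $N\cong R_0/C_{R_0}(E)$ acts on $T$, and $N\rtimes S$ acts on $T$, centralising $Z$, compatibly with the given action on $E$.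

**Step 6: cut $E$ and $T$ into orthogonal pieces.** Let $E_i$ ($i\in I$) be the homogeneous components of $E|_N$; $QS$ permutes them transitively, as $E$ is an irreducible $QS$-module. (The letter $I$ now denotes this index set.) By $N$-invariance of the form, irreducible $N$-submodules $X,X'$ of $E$ are orthogonal unless $X'\cong X^*$. So by nondegeneracy, for each $i$ there is a unique $i^*$ with $E_i\not\perp E_{i^*}$, namely the component of dual type. Grouping gives an orthogonal decomposition $E=\bigoplus_{j\in J}D_j$ with $D_j=E_i+E_{i^*}$ nondegenerate, permuted transitively by $QS$. Put $|D_j|=p^{2m_j}$, $m_j\ge1$. Let $N_j=N/C_N(D_j)$. As dual modules have the same kernel, $C_N(D_j)=C_N(E_i)$, so $N_j$ is faithful on $E_i$ and on its simple type. Moreover $N_j\ne1$: the subspace $C_E(N)$ is $QS$-invariant and $\ne E$, as $1\ne N\le Q$ acts faithfully, hence it is $0$. If $1\ne z\in Z(N_j)$, then $z$ fixes no nonzero vector of the simple type $X$ of $E_i$, because $C_X(z)$ is a proper submodule; the same holds for $X^*$. So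
$$C_{D_j}(z)=0\quad\text{for }1\ne z\in Z(N_j).\tag{5}$$

Let $T_j$ be the preimage of $D_j$ in $T$. Then $Z(T_j)=Z$, and $T$ is the central product of the $T_j$ over $Z$. $N$ acts on $T_j$ centralising $Z$, and $C_N(D_j)$ acts trivially on $T_j$ by coprime action, so $N_j$ acts on $T_j$ centralising $Z$. So $\tilde N=\prod_jN_j$ acts on $T$, with $N_j$ acting on $T_j$ and trivially on the other $T_{j'}$. This is well defined since all actions are trivial on $Z$, and it is faithful since $N_j$ is faithful on $D_j$. $S$ permutes the $T_j$, $xT_j=T_{xj}$, and normalises the action of $N$. For $n\in N$, $x\in S$, the restriction of $xnx^{-1}$ to $T_{xj}$ is $x(n|_{T_j})x^{-1}$, so conjugation by $x$ maps the $j$-th factor of $\tilde N\le\operatorname{Aut}(T)$ onto the $xj$-th one. So $\tilde N\rtimes S$ acts on $T$, centralising $Z$, and its order is prime to $p$. By 3(b) $M$ becomes a $T\rtimes(\tilde N\rtimes S)$-module; by uniqueness of the extension to $T\rtimes S$, the action of $S$ is the one in (4).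

**Step 7: cut $M$ into pieces indexed by a product.** Let $M_j$ be the irreducible $KT_j$-module over $\lambda$, extended to $T_j\rtimes N_j$ by 3(b). The group $\prod_j(T_j\rtimes N_j)$ acts on $\bigotimes_jM_j$, and the kernel of $\prod T_j\to T$, consisting of the $(z_j)\in Z^J$ with $\prod z_j=1$, acts trivially. So $\bigotimes M_j$ is a $T\rtimes\tilde N$-module, irreducible over $T$ with central character $\lambda$, i.e. by 3(a) an extension of $M$. It differs from the given one by a linear character $\prod\mu_j$ of $\tilde N$. Replacing $M_j$ by $M_j\otimes\mu_j$ we get $M|_{T\tilde N}\cong\bigotimes_jM_j$. Let $\Lambda_j$ be the set of irreducible constituents, up to isomorphism, of $M_j|_{N_j}$, and $\beta_j$ the Brauer character of $M_j|_{N_j}$. The irreducible $K\tilde N$-modules are the outer tensor products of irreducible $KN_j$-modules. So the $\tilde N$-isotypic components of $M$ correspond to the elements $g\in\prod_j\Lambda_j$. As $S$ normalises $\tilde N$, it permutes them, via $(xg)(xj)=x\cdot g(j)$, where $(x\varphi)(xnx^{-1})=\varphi(n)$. By (†) and (4):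
$$S\text{ has at most }d\text{ orbits on }\textstyle\prod_j\Lambda_j.\tag{6}$$
Components in one orbit have equal dimension, and $\dim M=p^m$ is prime to $s$, so some isotypic component is $S$-fixed; let $g_0$ be the corresponding element.

**Step 8: few pieces, and few orbits on each piece.** We draw three consequences.

*$|\Lambda_j|\ge2$.* Otherwise an element $1\ne z\in Z(N_j)$ acts on $M_j$ as a scalar, so $|\beta_j(z)|=p^{m_j}>1$. But $|\beta_j(z)|^2=|C_{D_j}(z)|=1$ by 3(c), applied to $T_j$, and (5).

*$|J|\le d-1$.* As $g_0$ is $S$-fixed, the set where $xg$ differs from $g_0$ is the image under $x$ of the set where $g$ differs from $g_0$. So $|\{j:g(j)\ne g_0(j)\}|$ is constant on $S$-orbits. It takes all values $0,\dots,|J|$ since $|\Lambda_j|\ge2$. Now use (6). In particular $|I|\le2d$.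

*The stabiliser $S_j$ of $j$ in $S$ has at most $d$ orbits on $\Lambda_j$.* For $\varphi\in\Lambda_j$ let $g_\varphi$ be $\varphi$ at $j$ and $g_0$ elsewhere. If $xg_\varphi=g_\psi$ with $g_\varphi,g_\psi\ne g_0$, comparing the sets of disagreement with $g_0$ gives $xj=j$, and then $\psi=x\varphi$; and $g_0$ is fixed. So distinct $S_j$-orbits on $\Lambda_j$ give distinct $S$-orbits on $\prod\Lambda_j$, and (6) applies.

Let $Q_0$ be the kernel of $Q$ on $I$, normal in $QS$. Then $h(Q/Q_0)\le\log_2((2d)!)$. The group $Q_0S_j$ normalises $N$ and $D_j$, so it acts on $N_j$. It remains to bound $h(Q_0/C_{Q_0}(V))$ by $\max\{1,\zeta,B_2(d)\}$.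

**Step 9: the case $N$ abelian.** Then $N$ is elementary abelian, and $N_j$, having a faithful simple module, is cyclic, of order $r$. $N$ embeds $Q_0$-equivariantly in $\prod N_j$, as $\bigcap_jC_N(D_j)=C_N(E)=1$. Since $\operatorname{Aut}(C_r)$ is abelian, $Q_0/C_{Q_0}(N)$ is abelian, and $h(Q_0/C_{Q_0}(V))\le1$.

**Step 10: the case $N$ nonabelian, set-up.** Now $Z(N)=N_2$ and $V=N/Z(N)$. The $N_j$ are isomorphic, as $QS$ is transitive on $J$, and $N$ embeds in $\prod N_j$; so all $N_j$ are nonabelian, of class $2$. $Z(N_j)$ is cyclic since $N_j$ has a faithful simple module; let its order be $r^z$, $z\ge1$. $V_j:=N_j/Z(N_j)$ is a quotient of $V$, so it is elementary abelian. For $x,y\in N_j$ we get $[x,y]^r=[x^r,y]=1$, so commutation is a nondegenerate alternating form on $V_j$ with values in $\Omega_1(Z(N_j))\cong C_r$, and $|V_j|=r^{2n}$, $n\ge1$. If $x\in N$ maps into $Z(N_j)$ for all $j$, then $[x,N]\le\bigcap_jC_N(D_j)=1$. So $V$ embeds $Q_0$-equivariantly in $\prod V_j$, and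
$$h(Q_0/C_{Q_0}(V))\le\max_jh(Q_0/C_{Q_0}(V_j)).$$
If $n\le5$, then $Q_0/C_{Q_0}(V_j)$ is a soluble linear group of degree $2n\le10$, so $h(Q_0/C_{Q_0}(V_j))\le\zeta$ by Zassenhaus.

**Step 11: if $n\ge6$, then $\Lambda_j$ contains every linear character of $N_j$.** The idea is that $\beta_j$ is small away from $1$ compared with $\beta_j(1)=p^{m_j}$.

First we bound $p^{m_j}$ from below. Let $X$ be the simple type of $E_i$ and $k'=\mathbb F_p[Z(N_j)]\subseteq\operatorname{End}_{N_j}(X)$, a field with $q=|k'|>r^z$, since $Z(N_j)$ embeds in $k'^*$. By Lemma 6.2 for $N_j\le GL_{k'}(X)$, $\dim_{k'}X\ge r^n$, so $p^{2m_j}=|D_j|\ge q^{r^n}$. Since $r^n\ge2^n\ge4(2n+1)$ for $n\ge6$ (for $n=6$ this is $64\ge52$),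
$$p^{m_j(1-1/r)}\ge p^{m_j/2}\ge q^{r^n/4}\ge q^{2n+1}>r^{z(2n+1)}\ge r^{2n+z}.\tag{7}$$

For $1\ne x\in Z(N_j)$, $|\beta_j(x)|=1$ by (5) and 3(c).

For $x\in N_j\setminus Z(N_j)$ there is $y$ with $[x,y]=z_0$ of order $r$, so the elements $xz_0^i=x^{y^i}$, $0\le i<r$, are conjugate in $N_j$. By (5) all eigenvalues of $z_0$ on $D_j\otimes\overline{\mathbb F}_p$ are primitive $r$-th roots of $1$. A joint eigenspace of $\langle x,z_0\rangle$ with eigenvalues $\alpha$ for $x$ and $\omega$ for $z_0$ lies in the fixed space of $xz_0^i$ iff $\alpha\omega^i=1$, which happens for at most one $i$ modulo $r$. So the $r$ spaces $C_{D_j}(xz_0^i)\otimes\overline{\mathbb F}_p$ are sums of pairwise disjoint sets of joint eigenspaces. They have equal dimension and their sum is direct. So $|C_{D_j}(x)|\le|D_j|^{1/r}$, and $|\beta_j(x)|\le p^{m_j/r}$ by 3(c).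

For a linear character $\nu$ of $N_j$, lifted to $\mathbb C$, these estimates and (7) give
$$\Big|\sum_{x\in N_j}\beta_j(x)\overline{\nu(x)}\Big|\ge p^{m_j}-(r^z-1)-(r^{2n+z}-r^z)p^{m_j/r}>r^zp^{m_j/r}-r^z+1>0,$$
because $p^{m_j}=p^{m_j(1-1/r)}p^{m_j/r}>r^{2n+z}p^{m_j/r}$. So $\nu$ occurs in $M_j|_{N_j}$.

**Step 12: few orbits on $V_j$.** By Steps 8 and 11, $S_j$ has at most $d$ orbits on the dual group $\hat V_j=\operatorname{Hom}(V_j,K^*)\subseteq\Lambda_j$, which is the $\mathbb F_r$-dual of $V_j$ after identifying $\mu_r(K)$ with $\mathbb F_r$. For $x\in S_j$, the fixed space of $x$ on $\hat V_j$ is the annihilator of $[V_j,x]$, of dimension $\dim V_j-\dim[V_j,x]=\dim C_{V_j}(x)$. So $x$ has equally many fixed points on $V_j$ and on $\hat V_j$. By Burnside's orbit-counting lemma $S_j$ has equally many orbits on both, so at most $d$ on $V_j$. The soluble group induced by $Q_0S_j$ on $V_j$ then has at most $d$ orbits, so $h(Q_0/C_{Q_0}(V_j))\le B_2(d)$ by Lemma 6.3.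

**Step 13: conclusion.** If $h(Q)\ge2$,
$$h(Q)-1=\kappa\le\operatorname{ht}(V)\le h(Q/Q_0)+h(Q_0/C_{Q_0}(V))\le\log_2((2d)!)+\max\{1,\zeta,B_2(d)\}.$$
So $h(Q)\le B_Q(d)$ in all cases, including $h(Q)\le1$, and $h(Y)\le1+B_Q(d)$ by (3). With Step 1 we get $h(Y)\le B(d)$ for $B(d)$ as in (2). $\square$

## 8. The explicit bound, profinite groups, and alternating groups

**Proof of Theorem A.** Theorem 5.7 is proved, hence so is Theorem B, with $\eta(d)=1+d(B(d)+1)$. Proposition 4.5 gives $d_I(G)\le f(d)$ with
$$f(d)=2d+d(d+1)\bigl(1+d(1+B(d))\bigr),$$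
rounded up to an integer. As for the size, $B_2(d)=O(d\log2d)$, $B_1(d)=O(d^2\log2d)$, $B_Q(d)=O(d\log2d)$, so by (2) $B(d)=O(d^3\log2d)$ and $f(d)=O(d^6\log2d)$. So the answer to the question of Section 2 is yes. $\square$

**Proof of Theorem C(2).** Let $G$ be profinite with topologically $d$-generated Sylow pro-$p$ subgroups. Finite continuous quotients $G/N$ have $d$-generated Sylows. For each such $N$ consider the set of $f(d)$-tuples that invariably generate $G/N$, tuples being padded by $1$ if necessary. These sets are finite, nonempty by Theorem A, and map to each other under the projections. So their inverse limit is nonempty. An element of it is an $f(d)$-tuple in $G$ such that any choice of conjugates generates every $G/N$, hence topologically generates $G$. $\square$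

**Proof of Theorem C(3).** $d_I(A_n)\le2$ for $n\ge5$ by the cited theorem on simple groups. A Sylow $2$-subgroup of $S_{2^a}$ is an iterated wreath product of $a$ copies of $C_2$. Its abelianisation is $C_2^a$, because $(X\wr C_2)^{ab}\cong X^{ab}\times C_2$, so it needs $a$ generators. For $a\ge1$ its intersection with $A_{2^a}$ is a Sylow $2$-subgroup of $A_{2^a}$ and has index $2$ in it. Adding one element to generators of a subgroup of index $2$ generates the whole group, so the intersection needs at least $a-1$ generators. $\square$
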